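\title{The density threshold for transversal cliques in multipartite graphs}

\begin{abstract}
Let $\rho_r$ be the infimum of the numbers $\rho$ such that every $r$-partite graph with edge density at least $\rho$ between any two classes contains a clique with one vertex in each class. We prove that $2r-3-\ln(r-1)\le \frac{1}{1-\rho_r}\le \frac{2(r-1)^2}{r}$ for all $r\ge 3$, so that $1-\rho_r=\frac{1+o(1)}{2r}$. The lower bound on $\rho_r$ is an explicit recursive construction. The upper bound combines a spectral and homological criterion for independent transversals with a choice of vertex weights, obtained from Kakutani's fixed point theorem, that replaces a maximum degree condition by a density condition.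
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $r\ge3$ and let $G$ be a finite $r$-partite graph with nonempty vertex classes $V_1,\dots,V_r$ of arbitrary sizes. The \emph{density} of a pair of classes is
$$d(V_i,V_j)=\frac{e(V_i,V_j)}{|V_i|\,|V_j|},$$
where $e(V_i,V_j)$ is the number of edges between $V_i$ and $V_j$, and $G$ \emph{has density at least $\rho$} if $d(V_i,V_j)\ge\rho$ for all $i\ne j$. A \emph{transversal $K_r$} is a choice of pairwise adjacent vertices $v_1\in V_1,\dots,v_r\in V_r$. Call $\rho$ \emph{forcing} if every such graph of density at least $\rho$ contains a transversal $K_r$, and let $\rho_r$ be the infimum of the forcing $\rho$. Every number larger than a forcing number is forcing. The quantity $1-\rho_r$ is thus the proportion of edges that may be missing between every two classes before the clique can disappear. How fast does it tend to $0$?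

Two bounds take a line each. Choose one vertex from each class uniformly and independently; the expected number of non-adjacent pairs is at most $\binom r2(1-\rho)$, so $\rho$ is forcing when $1-\rho<1/\binom r2$. In the other direction there is the \emph{star}: let $V_1=\{u_2,\dots,u_r\}$ and $V_j=\{v_j\}$ for $j\ge2$, and join all vertices in different classes except $u_j$ and $v_j$. Every vertex of $V_1$ misses a whole class, so there is no transversal $K_r$, and the density is $1-\frac1{r-1}$. Hence $1/\binom r2\le 1-\rho_r\le\frac1{r-1}$. The star deletes edges in only $r-1$ of the $\binom r2$ pairs of classes, so one expects that it can be improved, and the question is by how much.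

The following is known. A construction of Csikv\'ari and Nagy shows that for every $\epsilon>0$ the density $1-\frac1{(2-\epsilon)r}$ is not forcing once $r$ is large in terms of $\epsilon$, and every density $\rho\ge1-\frac1{4r-\Theta(r^{1/3})}$ is forcing. Therefore
$$\liminf_{r\to\infty}\frac1{r(1-\rho_r)}\ge2,\qquad \limsup_{r\to\infty}\frac1{r(1-\rho_r)}\le4 .$$
The problem, which comes from \cite{lecture}, is to close this gap: to determine the two limits and decide whether they coincide. They do, and the bound of Csikv\'ari and Nagy is asymptotically tight.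

\begin{theorem}\label{thm:main}
For every $r\ge3$,
$$2r-3-\ln(r-1)\;\le\;\frac1{1-\rho_r}\;\le\;\frac{2(r-1)^2}{r}=2r-4+\frac2r .$$
Consequently $\frac1{1-\rho_r}=2r-O(\log r)$ and $\lim_{r\to\infty}\frac1{r(1-\rho_r)}=2$; that is, $1-\rho_r=\frac{1+o(1)}{2r}$.
\end{theorem}

The right inequality is a special case of a statement in which the vertices carry weights and each pair of classes has its own density. For a function $\lambda$ on vertices and a set $S$ of vertices write $\lambda(S)=\sum_{x\in S}\lambda(x)$. If $\lambda(V_k)=1$ for all $k$, the \emph{missing density} of the pair $i\ne j$ is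
$$q_{ij}=\sum\lambda(x)\lambda(y),\qquad\text{the sum over non-adjacent pairs } x\in V_i,\ y\in V_j .$$
For $\lambda=1/|V_k|$ on $V_k$ this is $1-d(V_i,V_j)$.

\begin{theorem}\label{thm:weighted}
Let $r\ge2$. Let $G$ be a finite $r$-partite graph with nonempty classes $V_1,\dots,V_r$, let $\lambda>0$ be vertex weights with $\lambda(V_k)=1$ for all $k$, and let $q_{ij}$ be the missing densities. Suppose there are $\theta\in(1-\frac1r,1]$ and $L>\theta r$ such that
\begin{equation}\label{eq:hyp}
\sum_{i<j}q_{ij}v_iv_j<L-\theta r\quad\text{for all } v\in\mathbb R^r \text{ with } v_k\ge\theta\ (1\le k\le r)\text{ and }\sum_kv_k=L .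
\end{equation}
Then $G$ contains a transversal $K_r$.
\end{theorem}

To read \eqref{eq:hyp}, multiply the weights in $V_k$ by $v_k$. The left side is then the total weight of the missing edges, and the right side is what remains of the total vertex weight $L$ after $\theta$ has been reserved for each class.

\begin{corollary}\label{cor:uniform}
In the setting of Theorem~\ref{thm:weighted}, if $q_{ij}\le p$ for all $i<j$ and $p<\frac r{2(r-1)^2}$, then $G$ contains a transversal $K_r$.
\end{corollary}

\begin{proof}
If $p=0$, any two vertices in different classes are adjacent. Let $p>0$. For $v\ge0$ with $\sum_kv_k=L$, the Cauchy--Schwarz inequality gives $\sum_kv_k^2\ge L^2/r$, so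
$$\sum_{i<j}q_{ij}v_iv_j\le\frac p2\Big(L^2-\sum_kv_k^2\Big)\le\frac{p(r-1)}{2r}L^2 .$$
The difference $L-\frac{p(r-1)}{2r}L^2$ is largest at $L=\frac r{p(r-1)}$, where it equals $L/2$; fix this $L$. Then \eqref{eq:hyp} holds as soon as $\theta r<L/2$, that is, $\theta<\frac1{2p(r-1)}$. The hypothesis on $p$ says that $1-\frac1r<\frac1{2p(r-1)}$, so such a $\theta\in(1-\frac1r,1]$ exists, and $L>\theta r$.
\end{proof}

With uniform weights, Corollary~\ref{cor:uniform} shows that every $\rho>1-\frac r{2(r-1)^2}$ is forcing. This is the right inequality of Theorem~\ref{thm:main}.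

\begin{remark}\label{rem:star}
Theorem~\ref{thm:weighted} is sharp for the pattern of the star. Suppose $q_{1j}\le p$ for all $j$ and $q_{ij}=0$ for $i,j\ge2$, with $0<p<\frac1{r-1}$. Take $\theta\le 1$ with $r-1<\theta r<1/p$, and $L=2/p$. Then $\sum_{i<j}q_{ij}v_iv_j\le pv_1(L-v_1)\le pL^2/4=1/p<L-\theta r$, so there is a transversal $K_r$; the star shows that this fails for $p=\frac1{r-1}$.
\end{remark}

The constant $2$ has a different origin on each side. In the construction of Section~\ref{sec:lower} the usable weight $b_m$ of the $m$-th class satisfies $b_{m+1}^2\approx b_m^2-2p$, so it is exhausted after about $\frac1{2p}$ classes. For the upper bound we pass to the graph of missing edges. Section~\ref{sec:criterion} gives a criterion for an independent transversal in terms of the largest Laplacian eigenvalue, which is at most twice the maximum degree. A density hypothesis bounds only average degrees, and Section~\ref{sec:weights} bridges this gap by reweighting the vertices. Apart from linear algebra and the definition of simplicial homology, the only result used without proof is Kakutani's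 fixed point theorem.

\section{A staircase without transversal cliques}\label{sec:lower}

It is easier to build weighted examples, and nothing is lost in doing so.

\begin{lemma}\label{lem:round}
Let $G$ be an $r$-partite graph with weights $\lambda>0$, $\lambda(V_k)=1$ for all $k$, and missing densities $q_{ij}\le p$ for all $i<j$. If $G$ has no transversal $K_r$, then $\rho_r\ge1-p$.
\end{lemma}

\begin{proof}
Let $n$ be a positive integer. If a class has vertices $x_1,\dots,x_t$, put $s_j=\lambda(x_1)+\dots+\lambda(x_j)$ and replace $x_j$ by $\lfloor ns_j\rfloor-\lfloor ns_{j-1}\rfloor<n\lambda(x_j)+1$ copies, where $s_0=0$. Since $s_t=1$, the new class has exactly $n$ vertices. Join two copies when the originals are adjacent. A transversal $K_r$ of the new graph would project to one of $G$, so there is none. The number of non-adjacent pairs between the new classes $i$ and $j$ is at most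
$$\sum\big(n\lambda(x)+1\big)\big(n\lambda(y)+1\big)\le pn^2+n\big(|V_i|+|V_j|\big)+|V_i|\,|V_j|,$$
the sum being over non-adjacent pairs $x\in V_i$, $y\in V_j$. So the new graph has density at least $1-p-O(1/n)$, and no $\rho<1-p$ is forcing.
\end{proof}

In this section the classes are numbered from $0$. Fix a budget $p\in(0,1)$ for each missing density. If a class is a single vertex of weight $1$, the budget lets it block weight $p$ in each other class; this is the star. The improvement rests on one observation. If weight $1-b$ of a class is already known to lie in no transversal clique, then only the remaining weight $b$ matters, and the same budget makes it non-adjacent to weight $p/b>p$ in another class. We apply this recursively. Class $0$ is one vertex of weight $b_0=1$. In class $1$ it blocks weight $p$, leaving $b_1=1-p$. In class $2$ the two earlier classes block $p/b_0+p/b_1$, and so on. This leads to the recursion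
\begin{equation}\label{eq:rec}
b_0=1,\qquad b_{m+1}=b_m-\frac p{b_m}\quad\text{as long as } b_m^2>p .
\end{equation}
Every term that is defined is positive, because $b_{m+1}=(b_m^2-p)/b_m$, and summing the recursion gives $\sum_{l<i}p/b_l=1-b_i$.

\begin{proposition}\label{prop:stairs}
If $b_m^2\le p$ for some $m\le r-2$, then $\rho_r\ge1-p$.
\end{proposition}

\begin{proof}
For $0\le i\le m$ let $V_i$ consist of a vertex $A_i$ of weight $b_i$ and vertices $P_{il}$ $(0\le l<i)$ of weight $p/b_l$; the total weight is $b_i+(1-b_i)=1$. Put $\sigma=\sum_{l\le m}p/b_l=1-b_m+p/b_m$. Since $b_m^2\le p$, we have $\sigma\ge1$. Let $V_{m+1}$ consist of vertices $P_{m+1,l}$ $(0\le l\le m)$ of weight $p/(\sigma b_l)\le p/b_l$, with no vertex $A_{m+1}$. This uses $m+2\le r$ classes; each remaining class is a single vertex of weight $1$. Join all vertices in different classes except the pairs $P_{il},A_l$ with $l<i\le m+1$ (Figure~\ref{fig:stairs}). Between $V_l$ and $V_i$ only this pair is missing, so $q_{li}\le b_l\cdot p/b_l=p$.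

Suppose $x_0\in V_0,\dots,x_{m+1}\in V_{m+1}$ are pairwise adjacent. Then $x_0=A_0$, since $V_0=\{A_0\}$. If $x_l=A_l$ for all $l<i$, then $x_i\ne P_{il}$ for all $l<i$, because $P_{il}$ is not adjacent to $A_l$. For $i\le m$ this gives $x_i=A_i$ and the induction continues; for $i=m+1$ no vertex of $V_{m+1}$ is left, a contradiction. Lemma~\ref{lem:round} applies.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,inner sep=1pt,minimum size=7.5mm,font=\small}]
\node (A0) at (0,0) {$A_0$};
\node (P10) at (2,0) {$P_{10}$}; \node (A1) at (2,-1.3) {$A_1$};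
\node (P20) at (4,0) {$P_{20}$}; \node (P21) at (4,-1.3) {$P_{21}$}; \node (A2) at (4,-2.6) {$A_2$};
\node (P30) at (6,0) {$P_{30}$}; \node (P31) at (6,-1.3) {$P_{31}$}; \node (P32) at (6,-2.6) {$P_{32}$};
\draw[dashed] (A0)--(P10) (A1)--(P21) (A2)--(P32);
\draw[dashed] (A0) to[bend left=30] (P20);
\draw[dashed] (A0) to[bend left=38] (P30);
\draw[dashed] (A1) to[bend left=30] (P31);
\node[draw=none] at (0,-3.4) {$V_0$}; \node[draw=none] at (2,-3.4) {$V_1$};
\node[draw=none] at (4,-3.4) {$V_2$}; \node[draw=none] at (6,-3.4) {$V_3$};
\end{tikzpicture}
\caption{The staircase with four classes ($m=2$). Columns are classes, dashed lines are the missing edges, and all other pairs in different columns are adjacent. A clique with one vertex per column must use $A_0$, then $A_1$, then $A_2$, and these three vertices block all of $V_3$.}\label{fig:stairs}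
\end{figure}

\begin{example}\label{ex:three}
Let $r=3$ and $m=1$. The condition $(1-p)^2\le p$ holds for $p=\frac{3-\sqrt5}2$, so $\rho_3\ge\frac{\sqrt5-1}2>0.618$, whereas the star gives only $\frac12$. Corollary~\ref{cor:uniform} gives $\rho_3\le\frac58=0.625$.
\end{example}

It remains to see how soon the recursion stops. Squaring \eqref{eq:rec} gives
\begin{equation}\label{eq:square}
b_{m+1}^2=b_m^2-2p+\frac{p^2}{b_m^2}.
\end{equation}
The last term is comparable to $p$ only near the end of the sequence, and its total contribution is logarithmic.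

\begin{lemma}\label{lem:stop}
If $p\ge\frac1{2r-3-\ln(r-1)}$, then $b_m^2\le p$ for some $m\le r-2$.
\end{lemma}

\begin{proof}
Suppose $b_m^2>p$ for $0\le m\le r-2$. Then $p^2/b_m^2<p$, so \eqref{eq:square} gives $b_m^2>b_{m+1}^2+p$. Going backwards from $b_{r-2}^2>p$ we get $b_{r-2-j}^2>(j+1)p$ for $0\le j\le r-2$. Summing \eqref{eq:square} over $0\le m\le r-3$ and using this bound with $j=r-2-m$,
$$p<b_{r-2}^2=1-2p(r-2)+\sum_{m=0}^{r-3}\frac{p^2}{b_m^2}<1-2p(r-2)+p\sum_{j=1}^{r-2}\frac1{j+1}.$$
The last sum is at most $\int_1^{r-1}dt/t=\ln(r-1)$. Hence $p\,(2r-3-\ln(r-1))<1$, a contradiction.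
\end{proof}

The function $2r-3-\ln(r-1)$ has derivative $2-\frac1{r-1}>0$ for $r\ge3$, so it is at least $3-\ln2>1$. Thus $p=\frac1{2r-3-\ln(r-1)}$ lies in $(0,1)$, and Lemma~\ref{lem:stop} and Proposition~\ref{prop:stairs} give $1-\rho_r\le p$. This is the left inequality of Theorem~\ref{thm:main}.

\section{Independent transversals from a Laplacian bound}\label{sec:criterion}

Given $G$ as in Theorem~\ref{thm:weighted}, let $H$ be the graph on $V=V_1\cup\dots\cup V_r$ whose edges are the pairs in different classes that are non-adjacent in $G$. A transversal $K_r$ of $G$ is the same as an \emph{independent transversal} of $H$: an independent set with one vertex in each class. We find one in two steps: vanishing homology of independence complexes gives an independent transversal, and a small Laplacian spectrum gives vanishing homology.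

\subsection*{Chains and homology}
A \emph{simplicial complex} $X$ is a family of finite sets closed under taking subsets and containing $\emptyset$; its members with $k+1$ elements are the \emph{$k$-simplices}. The \emph{independence complex} $I(F)$ of a graph $F$ is the family of its independent sets. For $k\ge-1$, $C_k(X)$ is the real vector space spanned by the symbols $[u_0\dots u_k]$, one for each ordering of each $k$-simplex, where an odd permutation of the vertices changes the sign; thus $C_{-1}(X)=\mathbb R[\emptyset]$, and $C_{-2}(X)=0$. The boundary is $\partial[u_0\dots u_k]=\sum_i(-1)^i[u_0\dots\widehat{u_i}\dots u_k]$, so $\partial[u]=[\emptyset]$. It satisfies $\partial\partial=0$, and $\tilde H_k(X)$ is the quotient of the $k$-cycles (the kernel of $\partial$ on $C_k$) by the $k$-boundaries (the image of $C_{k+1}$). Thus $\tilde H_{-1}(X)=0$ means that $X$ has a vertex, and $\tilde H_0(X)=0$ means that any two vertices are joined by a path of $1$-simplices.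

\subsection*{From homology to a transversal}
Take two nonempty sets $U_1,U_2$ that partition $V(F)$, and suppose $\tilde H_0(I(F))=0$. A path of non-edges of $F$ from a vertex of $U_1$ to a vertex of $U_2$ must cross from $U_1$ to $U_2$, and the crossing step is an independent transversal. The next lemma is this argument for $r$ sets. As in Hall's marriage theorem, there is one condition for each union of classes.

\begin{lemma}[Meshulam]\label{lem:meshulam}
Let $F$ be a graph with a vertex partition $U_1,\dots,U_r$. For $S\subseteq[r]=\{1,\dots,r\}$ let $X_S=I(F[\bigcup_{i\in S}U_i])$. If $\tilde H_{|S|-2}(X_S)=0$ for every nonempty $S\subseteq[r]$, then $F$ has an independent set with exactly one vertex in each $U_i$.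
\end{lemma}

\begin{proof}
Let $D$ be the complex of all subsets of $[r]$, and let $e_S\in C_{|S|-1}(D)$ be the simplex $S$ in increasing order. We define a linear map $f$ on the chains of $D$ with $f(e_S)\in C_{|S|-1}(X_S)$ and $\partial f=f\partial$, by induction on $|S|$. Put $f(e_\emptyset)=[\emptyset]$. Let $S\neq\emptyset$. The chain $f(\partial e_S)$ is a signed sum of the chains $f(e_{S\setminus i})$, so it lies in $C_{|S|-2}(X_S)$ because $X_{S\setminus i}\subseteq X_S$. It is a cycle because $\partial f(\partial e_S)=f(\partial\partial e_S)=0$. By hypothesis it is the boundary of a chain of $X_S$, and we let $f(e_S)$ be such a chain. (For $r=2$, $f(e_{\{1\}})$ and $f(e_{\{2\}})$ can be taken to be vertices and $f(e_{\{1,2\}})$ a path between them.)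

Let $\pi(u)=i$ for $u\in U_i$, and let $\pi_\#[u_0\dots u_k]$ be $[\pi(u_0)\dots\pi(u_k)]$ if these indices are distinct and $0$ otherwise. Then $\pi_\#\partial=\partial\pi_\#$. For distinct indices this is the definition of $\partial$. Otherwise we may reorder so that $\pi(u_0)=\pi(u_1)$; the faces omitting $u_0$ and $u_1$ have opposite signs and equal images, and every other face is sent to $0$.

The only subset of $S$ with $|S|$ elements is $S$, so $\pi_\#f(e_S)=c_Se_S$ for a scalar $c_S$. Applying $\partial$ gives $c_S\,\partial e_S=\pi_\#f(\partial e_S)$, and comparing coefficients of $e_{S\setminus i}$ gives $c_S=c_{S\setminus i}$ for all $i\in S$. Hence $c_S=c_\emptyset=1$ for all $S$. Since $\pi_\#f(e_{[r]})\ne0$, some simplex of $I(F)$ with $r$ vertices has $r$ distinct indices.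
\end{proof}

\subsection*{From the spectrum to homology}
Give $C_k(X)$ the inner product in which the $k$-simplices, each with one chosen ordering, form an orthonormal basis. Regard $\phi\in C_k(X)$ as the alternating function $\phi(u_0\dots u_k)=\langle\phi,[u_0\dots u_k]\rangle$ on ordered simplices. Let $\partial^*$ be the adjoint of $\partial$. Then
$$(\partial\phi)(\tau)=\sum_{u}\phi(u\tau),\qquad(\partial^*\phi)(u_0\dots u_{k+1})=\sum_i(-1)^i\phi(u_0\dots\widehat{u_i}\dots u_{k+1}),$$
where the first sum is over $u\notin\tau$ with $\tau\cup\{u\}\in X$. The component of a cycle orthogonal to all boundaries is a cycle $\phi$ with $\partial^*\phi=0$. Therefore $\tilde H_k(X)=0$ as soon as $\|\partial\phi\|^2+\|\partial^*\phi\|^2>0$ for all nonzero $\phi\in C_k(X)$.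

For $k=0$ and $X=I(F)$ with $|V(F)|=n$, a chain is a function on $V(F)$, and summing $(\phi(u)-\phi(v))^2$ over all pairs gives
$$\underbrace{\Big(\sum_u\phi(u)\Big)^2}_{\|\partial\phi\|^2}+\underbrace{\sum_{uv\notin E}(\phi(u)-\phi(v))^2}_{\|\partial^*\phi\|^2}=n\|\phi\|^2-\sum_{uv\in E}(\phi(u)-\phi(v))^2 .$$
The last sum is the quadratic form of the Laplacian of $F$. So $\tilde H_0(I(F))=0$ when the largest Laplacian eigenvalue is below $n$. In higher degree one applies the eigenvalue bound once for each $(k-1)$-simplex.

\begin{lemma}[Aharoni--Berger--Meshulam]\label{lem:abm}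
Let $F$ be a graph on $n$ vertices with edge set $E$ such that $\sum_{uv\in E}(f(u)-f(v))^2\le\Lambda\sum_uf(u)^2$ for all $f\colon V(F)\to\mathbb R$. If $k\ge0$ and $(k+1)\Lambda<n$, then $\tilde H_k(I(F))=0$.
\end{lemma}

\begin{proof}
Let $X=I(F)$ and $\phi\in C_k(X)$. Below, $\sigma$ runs over the $k$-simplices and $\tau$ over the $(k-1)$-simplices, each $\tau$ with a fixed ordering. Define $\phi_\tau\colon V(F)\to\mathbb R$ by $\phi_\tau(u)=\phi(u\tau)$ if $u\notin\tau$ and $\tau\cup\{u\}\in X$, and $\phi_\tau(u)=0$ otherwise. The pairs $(\tau,u)$ of the first kind correspond to pairs $(\sigma,u)$ with $u\in\sigma$, so for every function $g$ on $V(F)$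
\begin{equation}\label{eq:count}
\sum_\tau\sum_ug(u)\phi_\tau(u)^2=\sum_\sigma g(\sigma)\phi(\sigma)^2,\qquad g(\sigma)=\sum_{u\in\sigma}g(u).
\end{equation}
With $g=1$ this gives $\sum_\tau\|\phi_\tau\|^2=(k+1)\|\phi\|^2$, and hence
$$\|\partial\phi\|^2=\sum_\tau\Big(\sum_u\phi_\tau(u)\Big)^2=(k+1)\|\phi\|^2+2\sum_\tau\sum_{\{u,u'\}}\phi_\tau(u)\phi_\tau(u').$$
Now expand $\|\partial^*\phi\|^2=\sum_\eta(\partial^*\phi)(\eta)^2$ over the $(k+1)$-simplices $\eta$. The square $\phi(\sigma)^2$ occurs once for each vertex $v\notin\sigma$ with $\sigma\cup\{v\}\in X$. The excluded vertices are those of $\sigma$ and those of $N(\sigma)$, the set of vertices with a neighbor in $\sigma$; these two sets are disjoint because $\sigma$ is independent. So the multiplicity is $n-(k+1)-|N(\sigma)|$. A cross term comes from two vertices $u,u'\in\eta$. Put $\tau=\eta\setminus\{u,u'\}$ and order $\eta$ as $uu'\tau$, which does not change the product of two terms; then $(\partial^*\phi)(uu'\tau)=\phi_\tau(u')-\phi_\tau(u)+\cdots$. Hence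
$$\|\partial^*\phi\|^2=\sum_\sigma\big(n-(k+1)-|N(\sigma)|\big)\phi(\sigma)^2-2\sum_\tau\ \sum_{\{u,u'\}:\,\tau\cup\{u,u'\}\in X}\phi_\tau(u)\phi_\tau(u').$$
Add the two identities. The cross terms that survive have $\tau\cup\{u,u'\}\notin X$. If $\phi_\tau(u)\phi_\tau(u')\ne0$, then $\tau\cup\{u\}$ and $\tau\cup\{u'\}$ are independent, so $\tau\cup\{u,u'\}\notin X$ exactly when $uu'\in E$. Therefore
$$n\|\phi\|^2-\|\partial\phi\|^2-\|\partial^*\phi\|^2=\sum_\sigma|N(\sigma)|\phi(\sigma)^2-2\sum_\tau\sum_{uv\in E}\phi_\tau(u)\phi_\tau(v).$$
Use $|N(\sigma)|\le\sum_{u\in\sigma}\deg u$ and \eqref{eq:count} with $g=\deg$. The right side is at most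
$$\sum_\tau\Big[\sum_u\deg(u)\phi_\tau(u)^2-2\sum_{uv\in E}\phi_\tau(u)\phi_\tau(v)\Big]=\sum_\tau\sum_{uv\in E}\big(\phi_\tau(u)-\phi_\tau(v)\big)^2\le(k+1)\Lambda\|\phi\|^2 .$$
So $\|\partial\phi\|^2+\|\partial^*\phi\|^2\ge(n-(k+1)\Lambda)\|\phi\|^2>0$ for $\phi\ne0$.
\end{proof}

\subsection*{A weighted criterion}
Together the two lemmas give an independent transversal when any $s$ classes contain more than $(s-1)\Lambda$ vertices. We are free to apply this not to $H$ itself but to any graph obtained by deleting and duplicating vertices, that is, to $H$ with weights of our choice. We normalize the weights so that $\Lambda=1$, and we certify the eigenvalue bound by a positive function $h$. Write $N(x)$ for the neighborhood of $x$ in $H$. Call weights $\mu\ge0$ on $V$ with support $X$ \emph{admissible} if there is a function $h>0$ on the non-isolated vertices of $H[X]$ such that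
\begin{equation}\label{eq:adm}
\sum_{y\in N(x)\cap X}\mu(y)\Big(1+\frac{h(y)}{h(x)}\Big)\le1\qquad\text{for every non-isolated vertex } x \text{ of } H[X].
\end{equation}

\begin{proposition}\label{prop:criterion}
Let $\mu$ be admissible and let $1-\frac1r<\theta\le1$. If $\mu(V_k)\ge\theta$ for all $k$, then $H$ has an independent transversal.
\end{proposition}

\begin{proof}
Let $M$ be a large integer. Replace each $x\in X$ by $\lfloor M\mu(x)\rfloor$ copies, and join copies of $x$ and $y$ exactly when $xy\in E(H)$. Let $F$ be the resulting graph and $U_k$ the set of copies of vertices of $V_k\cap X$, and let copies inherit the values of $h$. An independent set of $F$ with one vertex in each $U_k$ projects to an independent transversal of $H$, so it suffices to verify the hypothesis of Lemma~\ref{lem:meshulam}.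

Let $\emptyset\ne S\subseteq[r]$, $U_S=\bigcup_{k\in S}U_k$, and $f\colon U_S\to\mathbb R$. For an edge $uv$, the inequality $2|st|\le s^2c+t^2/c$ with $c=h(v)/h(u)$ gives
$$(f(u)-f(v))^2\le f(u)^2\Big(1+\frac{h(v)}{h(u)}\Big)+f(v)^2\Big(1+\frac{h(u)}{h(v)}\Big).$$
Sum over the edges of $F[U_S]$. A vertex $y$ has at most $M\mu(y)$ copies, so by \eqref{eq:adm} the coefficient of each $f(u)^2$ is at most $M$. Thus $F[U_S]$ satisfies the hypothesis of Lemma~\ref{lem:abm} with $\Lambda=M$. Moreover $|U_S|\ge\theta|S|M-|X|$, and
$$\theta|S|M-|X|-(|S|-1)M=\big(1-|S|(1-\theta)\big)M-|X|\ge\big(1-r(1-\theta)\big)M-|X|,$$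
which is positive for large $M$ because $\theta>1-\frac1r$. So $|U_S|>(|S|-1)M$. For $|S|=1$ this says $U_S\ne\emptyset$, that is, $\tilde H_{-1}=0$. For $|S|\ge2$, Lemma~\ref{lem:abm} with $k=|S|-2$ gives $\tilde H_{|S|-2}(I(F[U_S]))=0$.
\end{proof}

\begin{example}\label{ex:bipartite}
Condition \eqref{eq:adm} concerns each component of $H[X]$ separately. On a complete bipartite component with nonempty sides $A,B$ it can be satisfied if and only if $\mu(A)+\mu(B)\le1$. Indeed, for $h=\mu(B)$ on $A$ and $h=\mu(A)$ on $B$ the left side of \eqref{eq:adm} equals $\mu(A)+\mu(B)$ at every vertex. Conversely, put $\alpha=(h\mu)(A)$ and $\gamma=(h\mu)(B)$. Multiplying \eqref{eq:adm} by $h(x)\mu(x)$ and summing over $x\in A$, and then over $x\in B$, gives $\mu(B)\alpha+\mu(A)\gamma\le\min(\alpha,\gamma)$, so $\mu(A)+\mu(B)\le1$.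

In particular the strict inequality $\theta>1-\frac1r$ is needed. For the star, $H$ is the matching $u_jv_j$; the weights $\mu(u_j)=\frac1r$, $\mu(v_j)=1-\frac1r$ are admissible and give every class weight exactly $1-\frac1r$.
\end{example}

\section{Choosing the weights}\label{sec:weights}

We now prove Theorem~\ref{thm:weighted} by finding admissible weights with $\mu(V_k)=\theta$ for all $k$.

Suppose first that $H$ is regular in the sense that $\lambda(N(x))=(r-1)p$ for every $x$. Take $\mu=\theta\lambda$ and $h=1$. Condition \eqref{eq:adm} reads $2\theta(r-1)p\le1$, and a suitable $\theta>1-\frac1r$ exists when $p<\frac r{2(r-1)^2}$. This is the bound of Corollary~\ref{cor:uniform}. In general only averages of $\lambda(N(x))$ are controlled, and single vertices can be far from average: in the staircase, $\lambda(N(P_{10}))=1$. We show that irregularity costs nothing, in three steps. \emph{Damping} turns any weights of bounded degree into admissible weights, at a cost equal to the weight of the edges. \emph{Capping} removes vertices of large degree and charges the loss to the edges as well.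 \emph{Balancing} spreads the surviving weight evenly over the classes.

\subsection*{Damping}
Let $\beta\ge0$ be weights on $V$, and call $a(x)=\beta(N(x))$ the \emph{load} of $x$. Suppose all loads on the support of $\beta$ are at most $1$. Then $\beta/2$ is admissible with $h=1$, but halving wastes weight at vertices of small load. So try $\mu(x)=\beta(x)g(a(x))$ with $g(t)=1-ct$, and test this on a complete bipartite graph whose sides $A,B$ have $\beta(A)=s\le 1$ and $\beta(B)=t\le1$. The load is $t$ on $A$ and $s$ on $B$, so Example~\ref{ex:bipartite} requires $s\,g(t)+t\,g(s)=s+t-2cst\le1$. The case $s=t=1$ forces $c\ge\frac12$, and $c=\frac12$ works because $s+t-st=1-(1-s)(1-t)$. The function $h$ of that example has ratio $tg(s):sg(t)=\frac t{g(t)}:\frac s{g(s)}$ between $A$ and $B$, which suggests $h=a/g(a)$, or equivalently $h=a/(2-a)$. These choices work for every graph.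

\begin{lemma}\label{lem:damp}
Let $\beta\ge0$ on $V$ and $a(x)=\beta(N(x))$, and suppose $a(x)\le1$ whenever $\beta(x)>0$. Then $\mu(x)=\beta(x)\big(1-\frac{a(x)}2\big)$ is admissible.
\end{lemma}

\begin{proof}
Let $X$ be the support of $\beta$. On $X$ we have $1-\frac a2\ge\frac12$, so $\mu\ge0$ and $\mu$ has support $X$. Since $a(x)=\beta(N(x)\cap X)$, a vertex $x\in X$ is non-isolated in $H[X]$ exactly when $a(x)>0$; for such $x$ put $h(x)=\frac{a(x)}{2-a(x)}>0$. Let $xy$ be an edge of $H[X]$, and write $s=a(x)$, $t=a(y)$, so $s,t\in(0,1]$. Then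
$$\Big(1-\frac t2\Big)\Big(1+\frac{h(y)}{h(x)}\Big)=1-\frac t2+\frac t2\cdot\frac{2-s}s=\frac{s+t-st}{s}=\frac{1-(1-s)(1-t)}s\le\frac1s .$$
Multiply by $\beta(y)$ and sum over $y\in N(x)\cap X$: the left side of \eqref{eq:adm} is at most $a(x)/a(x)=1$.
\end{proof}

The weight lost in damping is
\begin{equation}\label{eq:loss}
\beta(V)-\mu(V)=\frac12\sum_x\beta(x)a(x)=\sum_{xy\in E(H)}\beta(x)\beta(y),
\end{equation}
a quantity that densities control. In the regular case nothing is lost compared with the direct argument: for $\beta=\lambda/((r-1)p)$ all loads equal $1$ and $\mu(V_k)=\frac1{2(r-1)p}$.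

\subsection*{Capping}
The densities $q_{ij}$ are defined through $\lambda$, so we start from multiples of $\lambda$ on each class. For $v\in\mathbb R_{>0}^r$ and $w\in[0,1]^V$ put, for $x\in V_k$,
$$\beta_0(x)=v_k\lambda(x),\qquad\beta(x)=w(x)\beta_0(x),\qquad a(x)=\beta(N(x)),\qquad\mu(x)=\beta(x)\Big(1-\frac{a(x)}2\Big).$$
Here $v_k$ is the scale of class $k$ and $w(x)$ is the fraction of $x$ that we keep. Lemma~\ref{lem:damp} needs the kept vertices to have load at most $1$. To pay for the deletions we want the converse too: a vertex loses weight only if its load from the kept weight is at least $1$. Call $(v,w)$ \emph{capped} if for all $x\in V$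
\begin{equation}\label{eq:cap}
w(x)>0\ \Rightarrow\ a(x)\le1,\qquad\qquad w(x)<1\ \Rightarrow\ a(x)\ge1 .
\end{equation}

\begin{lemma}\label{lem:account}
If $(v,w)$ is capped, then $\mu$ is admissible and
\begin{equation}\label{eq:account}
\sum_kv_k-\sum_k\mu(V_k)\le\sum_{i<j}q_{ij}v_iv_j .
\end{equation}
\end{lemma}

\begin{proof}
Admissibility follows from Lemma~\ref{lem:damp} and the first implication in \eqref{eq:cap}. Write $w_x=w(x)$, and let $\sum_{xy}$ run over the edges of $H$. Since $\lambda(V_k)=1$, we have $\sum_kv_k=\beta_0(V)$, so by \eqref{eq:loss}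
$$\sum_kv_k-\sum_k\mu(V_k)=\sum_x\beta_0(x)(1-w_x)+\sum_{xy}\beta_0(x)\beta_0(y)w_xw_y .$$
By the second implication in \eqref{eq:cap},
$$\sum_x\beta_0(x)(1-w_x)\le\sum_x\beta_0(x)(1-w_x)a(x)=\sum_{xy}\beta_0(x)\beta_0(y)\big[(1-w_x)w_y+(1-w_y)w_x\big].$$
So each edge $xy$ is charged $\beta_0(x)\beta_0(y)$ times
$$w_xw_y+(1-w_x)w_y+(1-w_y)w_x=1-(1-w_x)(1-w_y)\le1,$$
and $\sum_{xy}\beta_0(x)\beta_0(y)=\sum_{i<j}q_{ij}v_iv_j$.
\end{proof}

\subsection*{Why the scales must vary}
Inequality \eqref{eq:account} bounds the total of the $\mu(V_k)$, while Proposition~\ref{prop:criterion} needs each of them to be large. The following case shows the difficulty and its remedy.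

\begin{example}\label{ex:worked}
Let $r=3$ and $p=\frac13<\frac38$, and take the first three columns of Figure~\ref{fig:stairs}, with $b_0=1$, $b_1=\frac23$, $b_2=\frac16$; the weights $\lambda$ are in the table below. The edges of $H$ are $A_0P_{10}$, $A_0P_{20}$, $A_1P_{21}$, and all $q_{ij}$ equal $\frac13$. We need $\mu(V_k)>\frac23$ for each $k$.

No multiple $\theta\lambda$ with $\theta>\frac23$ is admissible, since the component of $A_0$ has weight $\frac53\theta>1$ (Example~\ref{ex:bipartite}). Next try equal scales $v=(\frac32,\frac32,\frac32)$, which sum to the value $L=\frac92$ of Corollary~\ref{cor:uniform}. For every capped $(v,w)$, \eqref{eq:account} gives a total of at least $\frac92-\frac94=\frac94>3\cdot\frac23$, and yet some class always falls short. If $w(A_0)=1$, then $a(P_{20})=\frac32$ forces $w(P_{20})=0$; also $a(A_1)\le\frac34$ forces $w(A_1)=1$, so $a(P_{21})=1$ and $\mu(V_2)\le\frac34\cdot\frac12+\frac14=\frac58$. If $w(A_0)<1$, then $a(A_0)\ge1$ forces $w(P_{10})=w(P_{20})=1$, so $\beta(A_0)=a(P_{10})\le1$ and $\mu(V_0)\le\frac12$.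

In the first case $V_0$ has the surplus $\mu(V_0)=\frac32$. Lower its scale: take $v=(1,\frac32,\frac32)$ and keep half of $P_{10}$ and of $P_{20}$.
$$\begin{array}{c|c|cc|ccc}
x&A_0&P_{10}&A_1&P_{20}&P_{21}&A_2\\ \hline
\lambda&1&1/3&2/3&1/3&1/2&1/6\\
w&1&1/2&1&1/2&1&1\\
\beta&1&1/4&1&1/4&3/4&1/4\\
a&1/2&1&3/4&1&1&0\\
\mu&3/4&1/8&5/8&1/8&3/8&1/4
\end{array}$$
All loads are at most $1$, and the two vertices with $w<1$ have load exactly $1$, so the pair is capped. Each class now has $\mu(V_k)=\frac34>\frac23$.
\end{example}

\subsection*{Balancing}
In general we let the scales respond to the \emph{deficits} $z_k=\theta-\mu(V_k)$: within a total budget $L$, scale flows away from classes in surplus and toward classes in deficit, while $w$ responds to the loads according to \eqref{eq:cap}. We also impose the floor $v_k\ge\theta$, chosen so that a class at the floor cannot be in surplus. A state stable under both responses exists by the following theorem. A \emph{correspondence} $\Phi$ from a set $Y\subseteq\mathbb R^d$ to itself assigns to each $y\in Y$ a subset $\Phi(y)\subseteq Y$; it has \emph{closed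 graph} if $y^n\to y$, $t^n\in\Phi(y^n)$ and $t^n\to t$ imply $t\in\Phi(y)$.

\begin{theorem}[Kakutani]\label{thm:kakutani}
A correspondence $\Phi$ from a nonempty compact convex set $Y\subseteq\mathbb R^d$ to itself, with nonempty convex values and closed graph, has a fixed point: there is $y\in Y$ with $y\in\Phi(y)$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:weighted}]
Let $K=\{v\in\mathbb R^r: v_k\ge\theta\text{ for all }k,\ \sum_kv_k\le L\}$. This set is compact and convex, it is nonempty since $L>\theta r$, and its points have positive coordinates since $\theta>0$. For $(v,w)\in Y=K\times[0,1]^V$ let $z_k(v,w)=\theta-\mu(V_k)$. Let $T(t)=\{1\}$ for $t<1$, $T(1)=[0,1]$, and $T(t)=\{0\}$ for $t>1$, so that \eqref{eq:cap} says $w(x)\in T(a(x))$ for all $x$. Define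
$$\Phi(v,w)=\Big(\operatorname*{argmax}_{v'\in K}\sum_kz_k(v,w)\,v_k'\Big)\times\prod_{x\in V}T(a(x)).$$

\emph{A fixed point exists.} The maximizers of a linear form over $K$ form a nonempty convex set, and each $T(t)$ is a nonempty interval, so the values of $\Phi$ are nonempty and convex. The functions $z_k$ and $a(x)$ are polynomials in $(v,w)$, hence continuous, and we check the closed graph factor by factor. Let $(v^n,w^n)\to(v,w)$, let $u^n$ be a maximizer for $(v^n,w^n)$, and let $u^n\to u$. For each $u'\in K$ we have $\sum_kz_k(v^n,w^n)u^n_k\ge\sum_kz_k(v^n,w^n)u'_k$, and in the limit $u$ is a maximizer for $(v,w)$. Next let $t_n\to t$, $s_n\in T(t_n)$, $s_n\to s$. If $t<1$, then $s_n=1$ eventually and $s=1$; if $t>1$, then $s_n=0$ eventually and $s=0$; if $t=1$, then $s\in[0,1]=T(1)$. By Theorem~\ref{thm:kakutani} there is a fixed point $(v,w)$. It is capped, and, with $z_k=z_k(v,w)$ now fixed numbers, $v$ maximizes $\sum_kz_kv'_k$ over $v'\in K$.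

\emph{No class is in surplus.} Suppose $z_k<0$. If $v_k>\theta$, lowering $v_k$ to $\theta$ stays in $K$ and increases the linear form, which contradicts maximality. So $v_k=\theta$. But $\mu(x)\le\beta(x)\le v_k\lambda(x)$ on $V_k$, so $\mu(V_k)\le v_k=\theta$ and $z_k\ge0$, a contradiction. Hence $\mu(V_k)\le\theta$ for all $k$.

\emph{No class is in deficit.} Suppose $z_k>0$ for some $k$. If $\sum_jv_j<L$, raising $v_k$ slightly stays in $K$ and increases the linear form. So $\sum_jv_j=L$, and \eqref{eq:hyp} applies to $v$. But the previous step and \eqref{eq:account} give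
$$L-\theta r\le\sum_jv_j-\sum_j\mu(V_j)\le\sum_{i<j}q_{ij}v_iv_j,$$
which contradicts \eqref{eq:hyp}. This is the only use of that hypothesis.

Thus $\mu(V_k)=\theta$ for all $k$, and $\mu$ is admissible by Lemma~\ref{lem:account}. Since $1-\frac1r<\theta\le1$, Proposition~\ref{prop:criterion} gives an independent transversal of $H$, which is a transversal $K_r$ of $G$.
\end{proof}

This proves Corollary~\ref{cor:uniform}, and with it the right inequality of Theorem~\ref{thm:main}; the left inequality was proved in Section~\ref{sec:lower}. Both bounds are $2r-O(\log r)$, and dividing by $r$ gives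
$$\liminf_{r\to\infty}\frac1{r(1-\rho_r)}=\limsup_{r\to\infty}\frac1{r(1-\rho_r)}=2 .$$

\begin{thebibliography}{1}

\bibitem{lecture}
\emph{Lecture 5. Symmetric Shearer's Lemma},
\texttt{http://theory.stanford.edu/\%7Ejvondrak/MATH233A-2018/Math233-lec05.pdf}

\end{thebibliography}
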